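\title{The Bishop--Phelps--Bollob\'as property for operators between spaces of continuous functions, with the optimal constant}

\begin{abstract}
We prove that for all compact Hausdorff spaces $K_1,K_2$ the pair $(C(K_1),C(K_2))$ of spaces of complex-valued continuous functions has the Bishop--Phelps--Bollob\'as property for operators. More precisely, let $L,\Omega$ be locally compact Hausdorff spaces, let the scalars be real or complex, and let $0<\varepsilon\le\sqrt2$. If $T\colon C_0(L)\to C_0(\Omega)$ and $x_0\in C_0(L)$ have norm one and $\|Tx_0\|>1-\varepsilon^2/2$, then within distance $\varepsilon$ of $T$ and of $x_0$ there are an operator $S$ and a function $u_0$ with $\|S\|=\|u_0\|=\|Su_0\|=1$. The constant $\varepsilon^2/2$ is optimal when $\varepsilon\le1$ and $L$ has at least two points. The proof is a transfer principle: an estimate of this kind for functionals on $C_0(L)$ passes without loss to operators from $C_0(L)$ into any $C_0(\Omega)$.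
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$. For Banach spaces $X,Y$ over $\mathbb K$ we write $B_X$ and $S_X$ for the closed unit ball and the unit sphere of $X$, and $\mathcal L(X,Y)$ for the space of bounded linear operators from $X$ to $Y$. An operator $T$ \emph{attains its norm} at $u\in S_X$ if $\|Tu\|=\|T\|$.

\begin{definition}\label{def:bpb}
Let $\varepsilon>0$. A number $\eta>0$ is \emph{admissible} for $\varepsilon$ and the pair $(X,Y)$ if, whenever $T\in\mathcal L(X,Y)$ with $\|T\|=1$ and $x_0\in S_X$ satisfy $\|Tx_0\|>1-\eta$, there are $S\in\mathcal L(X,Y)$ with $\|S\|=1$ and $u_0\in S_X$ such that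
\[
\|Su_0\|=1,\qquad\|u_0-x_0\|<\varepsilon,\qquad\|S-T\|<\varepsilon .
\]
The pair $(X,Y)$ has the \emph{Bishop--Phelps--Bollob\'as property for operators} (BPBp) if for every $\varepsilon>0$ there is an admissible $\eta(\varepsilon)$.
\end{definition}

The property says that norm attainment is stable: an approximate solution $(T,x_0)$ of $\|Tx_0\|=\|T\|$ lies near an exact one, uniformly in $T$ and $x_0$. The operator must be allowed to move, since it may attain its norm nowhere, as the functional $x\mapsto\sum_{n\ge1}2^{-n}x_n$ on $c_0$ shows. If $X$ and $Y$ are finite-dimensional, the BPBp follows from compactness: a sequence $(T_n,x_n)$ with $\|T_n\|=\|x_n\|=1$ and $\|T_nx_n\|\to1$ has a cluster point $(S,u_0)$, and $\|Su_0\|=1$. This argument gives no value for $\eta(\varepsilon)$.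

For a compact Hausdorff space $K$ let $C(K)$ be the space of continuous scalar-valued functions on $K$ with the supremum norm. For real scalars it is known that $(C(K_1),C(K_2))$ has the BPBp for all compact Hausdorff spaces $K_1,K_2$. The following question is posed in \cite{problem}.

\medskip
\noindent\emph{Does the pair $(C(K_1),C(K_2))$ of spaces of complex-valued continuous functions have the BPBp for all compact Hausdorff spaces $K_1$ and $K_2$?}
\medskip

The scalars could matter through the shape of norm attainment. If a measure $\mu$ and a function $u$ satisfy $\int u\,d\mu=\|\mu\|=\|u\|=1$, then $u$ coincides $|\mu|$-almost everywhere with the conjugate of the density $d\mu/d|\mu|$; this density takes the values $\pm1$ in the real case, while in the complex case it may take any unimodular value. On the other hand, an operator into $C(K_2)$ is a family of functionals indexed by $K_2$. When $K_2$ is finite one repairs a single member of the family, and the problem reduces, for both fields, to the case of one functional (Example~\ref{ex:finite}). This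 suggests a positive answer, with the constant that is valid for functionals.

That constant can be guessed in dimension two. On $\mathbb K^2$ with the maximum norm let $0<\varepsilon\le1$, $x=(1,1-\varepsilon)$ and $x^*(z)=(1-\frac\varepsilon2)z_1+\frac\varepsilon2z_2$. Then $\|x\|=\|x^*\|=1$ and $x^*(x)=1-\varepsilon^2/2$. One can keep $x^*$ and move $x$ to $(1,1)$, or keep $x$ and move $x^*$ to $z\mapsto z_1$, and either move has length exactly $\varepsilon$. So one expects $\eta(\varepsilon)\le\varepsilon^2/2$.

Both guesses are correct. We work with nonempty locally compact Hausdorff spaces $L$ and $\Omega$ and with the space $C_0(L)$ of continuous $\mathbb K$-valued functions vanishing at infinity; for compact $L$ this is $C(L)$. (If $L$ or $\Omega$ were empty, no operator would have norm one and there would be nothing to prove.) An \emph{operator ideal} $\mathcal I$ assigns to each pair $X,Y$ a linear subspace $\mathcal I(X,Y)$ of $\mathcal L(X,Y)$ containing the finite-rank operators, in such a way that $ATB$ belongs to $\mathcal I$ whenever $T$ does and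 $A,B$ are bounded operators for which the composition is defined. It is \emph{norm-closed} if every $\mathcal I(X,Y)$ is closed in the operator norm; the compact and the weakly compact operators are examples.

\begin{theorem}\label{thm:main}
Let $0<\varepsilon\le\sqrt2$, let $T\in\mathcal L(C_0(L),C_0(\Omega))$ with $\|T\|=1$, and let $x_0\in S_{C_0(L)}$ satisfy $\|Tx_0\|>1-\varepsilon^2/2$. Then there are $S\in\mathcal L(C_0(L),C_0(\Omega))$ and $u_0\in S_{C_0(L)}$ with
\[
\|S\|=\|Su_0\|=1,\qquad\|u_0-x_0\|<\varepsilon,\qquad\|S-T\|<\varepsilon .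
\]
Moreover, $S$ can be taken in any norm-closed operator ideal containing $T$. In particular, for all compact Hausdorff spaces $K_1,K_2$ and for real or complex scalars, the pair $(C(K_1),C(K_2))$ has the BPBp, with $\eta(\varepsilon)=\varepsilon^2/2$ for $0<\varepsilon\le\sqrt2$ and $\eta(\varepsilon)=1$ for $\varepsilon>\sqrt2$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
If $L$ has at least two points and $0<\varepsilon\le1$, then for every $\Omega$ the number $\varepsilon^2/2$ is the largest $\eta$ admissible for $\varepsilon$ and the pair $(C_0(L),C_0(\Omega))$.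
\end{theorem}

If $L$ is a single point, then $C_0(L)=\mathbb K$, every operator attains its norm at every unit vector, and every $\eta>0$ is admissible.

Theorem~\ref{thm:main} is deduced from a transfer principle. For a Banach space $X$ let
\[
\Pi(X)=\{(y,y^*)\in X\times X^*:\ \|y\|=\|y^*\|=y^*(y)=1\}
\]
be the set of \emph{norming pairs}. We say that $X$ has \emph{property $P(\eta,a,b)$} if for all $x\in S_X$ and $x^*\in B_{X^*}$ with $\operatorname{Re}x^*(x)>1-\eta$ there is $(y,y^*)\in\Pi(X)$ with $\|x-y\|<a$ and $\|x^*-y^*\|<b$. The functional $x^*$ ranges over the ball, not only over the sphere, because the functionals that make up an operator of norm one may have norm less than one.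

\begin{theorem}\label{thm:transfer}
Let $0<\eta\le1$ and $a,b>0$, and suppose that $C_0(L)$ has property $P(\eta,a,b)$. If $T\in\mathcal L(C_0(L),C_0(\Omega))$, $\|T\|=1$, $x_0\in S_{C_0(L)}$ and $\|Tx_0\|>1-\eta$, then there are $S\in\mathcal L(C_0(L),C_0(\Omega))$ and $u_0\in S_{C_0(L)}$ with
\[
\|S\|=\|Su_0\|=1,\qquad\|u_0-x_0\|<a,\qquad\|S-T\|<b,
\]
and with $S$ in every norm-closed operator ideal containing $T$.
\end{theorem}

The proof of Theorem~\ref{thm:transfer} takes norming pairs from property $P$ and never inspects their shape, which is why the scalar field plays no role. Section~\ref{sec:rows} describes operators as families of measures, and Section~\ref{sec:examples} shows the method and its two obstacles on examples. Section~\ref{sec:functional} proves $P(\varepsilon^2/2,\varepsilon,\varepsilon)$ for every Banach space. Sections~\ref{sec:continuity}--\ref{sec:iteration} prove Theorems~\ref{thm:transfer} and~\ref{thm:main}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.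

\section{Operators as families of measures}\label{sec:rows}

Let $M(L)$ be the space of regular $\mathbb K$-valued Borel measures on $L$ with the total variation norm $\|\mu\|=|\mu|(L)$, let $\mu(f)=\int f\,d\mu$, let $\delta_p$ be the unit mass at $p$, and let $C_c(L)$ be the space of continuous functions with compact support. We use the following standard facts, in which $\mu,\nu\in M(L)$.
\begin{enumerate}
\item[(F1)] (Riesz.) $C_0(L)^*=M(L)$ isometrically. The functions $\psi\in C_c(L)$ with $|\psi|\le1$ are dense in $B_{C_0(L)}$, so $\|\mu\|=\sup\{|\mu(\psi)|:\psi\in C_c(L),\ |\psi|\le1\}$.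
\item[(F2)] For $g\in L_1(|\mu|)$ the measure $g\mu\colon E\mapsto\int_Eg\,d\mu$ belongs to $M(L)$, and $\|g\mu\|=\int|g|\,d|\mu|$. If $\mu$ and $\nu$ are mutually singular, then $\|\mu+\nu\|=\|\mu\|+\|\nu\|$.
\item[(F3)] (Lebesgue, Radon--Nikod\'ym.) There are $g\in L_1(|\mu|)$ and $\sigma\in M(L)$ singular to $|\mu|$ with $\nu=g\mu+\sigma$. (The usual form is $\nu=g_0|\mu|+\sigma$. Since $\mu=\vartheta|\mu|$ with $|\vartheta|=1$, take $g=g_0\overline\vartheta$.)
\item[(F4)] $C_c(L)$ is dense in $L_1(|\mu|)$.
\item[(F5)] (Urysohn.) If $W\subset\Omega$ is open and $s\in W$, there is $\varphi\in C_c(\Omega)$ with $0\le\varphi\le1$, $\varphi(s)=1$ and $\operatorname{supp}\varphi\subset W$. The same holds in $L$.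
\item[(F6)] (Baire.) In a locally compact Hausdorff space, the complement of a countable union of closed nowhere dense sets is dense.
\end{enumerate}

Let $T\in\mathcal L(C_0(L),C_0(\Omega))$. For $s\in\Omega$ the functional $f\mapsto Tf(s)$ is a measure $\mu_s=T^*\delta_s\in M(L)$, which we call the \emph{row} of $T$ at $s$, as for a matrix. We put $N(s)=\|\mu_s\|$. Exchanging two suprema gives
\begin{equation}\label{eq:rownorm}
\|T\|=\sup_{f\in B_{C_0(L)}}\ \sup_{s\in\Omega}|\mu_s(f)|=\sup_{s\in\Omega}N(s),
\end{equation}
so norms of operators, and distances between them, are computed row by row. The only link between different rows is that $s\mapsto\mu_s(f)=Tf(s)$ lies in $C_0(\Omega)$ for each $f$; in particular $s\mapsto\mu_s$ is weak$^*$ continuous. It need not be norm continuous: the rows of the identity on $C[0,1]$ are the measures $\delta_s$, and $\|\delta_s-\delta_t\|=2$ for $s\ne t$.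

\section{Changing one row: a model case and two obstacles}\label{sec:examples}

\begin{example}[Finite $\Omega$]\label{ex:finite}
Let $\Omega=\{1,\dots,n\}$ and suppose that $C_0(L)$ has $P(\eta,a,b)$. Let $\|T\|=\|x_0\|=1$ and $\|Tx_0\|>1-\eta$. After multiplying $T$ by a unimodular scalar, some row satisfies $\operatorname{Re}\mu_j(x_0)>1-\eta$. Property $P(\eta,a,b)$ gives a norming pair $(u,\nu)$ with $\|u-x_0\|<a$ and $\|\nu-\mu_j\|<b$. Let $S$ have row $\nu$ at $j$ and the rows of $T$ elsewhere. By \eqref{eq:rownorm}, $\|S\|=1$ and $\|S-T\|=\|\nu-\mu_j\|<b$, and $Su(j)=\nu(u)=1$.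
\end{example}

For general $\Omega$ the task is therefore the following. Given a point $s_1$ and a norming pair $(u,\nu)$, find $T'$ of norm one with $\|T'u\|$ close to $1$ and $\|T'-T\|$ hardly larger than $\|\nu-\mu_{s_1}\|$. If $s_1$ is not isolated, the neighboring rows have to change as well. The first attempt is to interpolate with a bump $\varphi$ at $s_1$ as in (F5) and to put $Rf=(1-\varphi)Tf+\nu(f)\varphi$. The rows of $R$ are $(1-\varphi(s))\mu_s+\varphi(s)\nu$, so $\|R\|\le1$ and $Ru(s_1)=1$, while
\[
\|R-T\|=\sup_s\varphi(s)\|\nu-\mu_s\| .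
\]
This is close to $\|\nu-\mu_{s_1}\|$ if $s\mapsto\mu_s$ is norm continuous at $s_1$ and $\varphi$ is supported near $s_1$. In general it is not.

\begin{example}[The mass moves]\label{ex:moving}
Let $\Omega=[0,1]$, $L=[0,1]\cup[2,3]$, $0<c<1$, $|\lambda|=1$, and
\[
Tf(s)=(1-c)f(s)+cf(s+2),\qquad\text{so that}\qquad\mu_s=(1-c)\delta_s+c\,\delta_{s+2},\quad N\equiv1 .
\]
Let $u=1$ on $[0,1]$ and $u=\overline\lambda$ on $[2,3]$, fix $s_1\in\Omega$, and let $\nu=(1-c)\delta_{s_1}+c\lambda\delta_{s_1+2}$. Then $(u,\nu)$ is a norming pair and $\|\nu-\mu_{s_1}\|=c|\lambda-1|$. For $s\ne s_1$ the measures $\nu$ and $\mu_s$ live on disjoint sets, so $\|\nu-\mu_s\|=2$, and the interpolated operator has $\|R-T\|=2$ for every bump $\varphi$.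

The remedy is to transplant to the neighboring rows not the measure $\nu$ but the recipe that produces $\nu$ from $\mu_{s_1}$. Here $\nu=g\mu_{s_1}$, where $g$ is the continuous function equal to $1$ on $[0,1]$ and to $\lambda$ on $[2,3]$. The operator $Sf=T(gf)$ has rows $g\mu_s=(1-c)\delta_s+c\lambda\delta_{s+2}$. Hence $\|S\|=1$, $Su=T(1)=1$, and $\|S-T\|=c|\lambda-1|=\|\nu-\mu_{s_1}\|$. Nothing is lost.
\end{example}

Multiplication worked because $\|g\mu_s\|=\int|g|\,d|\mu_s|$ and $\|g\mu_s-\mu_s\|=\int|g-1|\,d|\mu_s|$ did not jump at $s_1$. These quantities involve the variations $|\mu_s|$, which weak$^*$ continuity of $\mu_s$ does not control: masses of opposite sign may cancel in the limit.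

\begin{example}[The mass cancels]\label{ex:cancel}
Let $\Omega=[0,1]$, $L=[0,1]\cup\{2\}$, $0<c<1$, and
\[
Tf(s)=(1-c)f(2)+\tfrac c2\bigl(f(s)-f(0)\bigr).
\]
Then $N(0)=1-c$ and $N(s)=1$ for $s>0$. Let $s_1=0$, let $u$ be the indicator function of $\{2\}$ and let $\nu=\delta_2$. This is a norming pair with $\|\nu-\mu_0\|=c$. Suppose that $\|T'\|=1$ and $\|T'u\|>1-\theta$. By continuity of $T'u$ there is $s>0$ such that the row $\rho$ of $T'$ at $s$ satisfies $|\rho(\{2\})|>1-\theta$, and then $|\rho|([0,1])<\theta$. Measuring $\rho-\mu_s$ separately on $\{2\}$ and on $[0,1]$, where $|\mu_s|$ has masses $1-c$ and $c$, we obtain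
\[
\|T'-T\|\ge\|\rho-\mu_s\|>(c-\theta)+(c-\theta).
\]
So for small $\theta$ the cost is about $2c$, twice $\|\nu-\mu_0\|$, whatever construction is used.
\end{example}

In Example~\ref{ex:cancel} the point $s_1$ was badly chosen: $N$ is discontinuous there. We shall see that continuity of the single function $N$ at $s_1$ excludes all such jumps, and that continuity points of $N$ are dense, so $s_1$ can be moved to one before the norming pair is chosen. One more feature does not appear in the examples. In general the density $g$ is only integrable and must be approximated by a continuous function. The new operator then attains its norm only up to an arbitrarily small error, which is removed by iteration.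

\section{The estimate for functionals}\label{sec:functional}

We recall three tools. \emph{Ekeland's variational principle}: if $(M,d)$ is a complete metric space, $G\colon M\to\mathbb R$ is continuous and bounded below, $\alpha,k>0$, and $G(x)\le\inf G+\alpha$, then there is $y\in M$ with $d(x,y)\le\alpha/k$ and $G(z)+k\,d(z,y)\ge G(y)$ for all $z\in M$. The \emph{Hahn--Banach separation theorem}: if $A$ and $D$ are disjoint nonempty convex subsets of a real normed space and $A$ is open, there are a continuous linear functional $F$ and $\beta\in\mathbb R$ with $F<\beta$ on $A$ and $F\ge\beta$ on $D$. Finally, $x^*\mapsto\operatorname{Re}x^*$ is a real-linear isometry from $X^*$ onto the space of continuous real-linear functionals on $X$.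

\begin{lemma}\label{lem:functional}
Every Banach space $X$ has property $P(\varepsilon^2/2,\varepsilon,\varepsilon)$ for $0<\varepsilon\le\sqrt2$.
\end{lemma}

The constant comes from a trade-off. Let $\alpha$ be the amount by which $x^*$ fails to attain its norm at $x$. For any $k>0$ one can move the point by at most $\alpha/k$ and the functional by at most $k$ so that the norm is attained; renormalizing the functional costs another $k$. When $\|x^*\|=1$ we need $\alpha/k<\varepsilon$ and $2k<\varepsilon$, and such a $k$ exists exactly when $\alpha<\varepsilon^2/2$.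

\begin{proof}
Let $x\in S_X$ and $x^*\in B_{X^*}$ with $\operatorname{Re}x^*(x)>1-\varepsilon^2/2$. Put $r=\|x^*\|$ and $\alpha=r-\operatorname{Re}x^*(x)\ge0$. Then $r>1-\varepsilon^2/2\ge0$, because $\varepsilon\le\sqrt2$, and
\begin{equation}\label{eq:defect}
(1-r)+\alpha=1-\operatorname{Re}x^*(x)<\varepsilon^2/2 .
\end{equation}
If $\alpha=0$, then $\operatorname{Re}x^*(x)=r\ge|x^*(x)|$, so $x^*(x)=r$. The pair $(x,x^*/r)$ is norming, and $\|x^*-x^*/r\|=1-r<\varepsilon^2/2\le\varepsilon$. Let $\alpha>0$ from now on.

\emph{Choice of $k$.} We claim that there is $k$ with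
\begin{equation}\label{eq:k}
\frac\alpha\varepsilon<k<\min\Bigl\{\frac{\varepsilon-(1-r)}2,\ r\Bigr\}.
\end{equation}
Since $\varepsilon/2\le1$, \eqref{eq:defect} gives $\alpha<\varepsilon^2/2-(1-r)\le\varepsilon^2/2-\frac\varepsilon2(1-r)$; dividing by $\varepsilon$ yields $\alpha/\varepsilon<(\varepsilon-(1-r))/2$. For $\alpha/\varepsilon<r$ it suffices, by \eqref{eq:defect}, to show $\varepsilon^2/2-1+r\le\varepsilon r$. If $1\le\varepsilon\le\sqrt2$, the left side is at most $r\le\varepsilon r$. If $\varepsilon<1$, the inequality reads $r(1-\varepsilon)\le1-\varepsilon^2/2$, and indeed $r(1-\varepsilon)\le1-\varepsilon\le1-\varepsilon^2/2$.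

\emph{Moving the point.} The function $G=-\operatorname{Re}x^*$ on $B_X$ has infimum $-r$, and $G(x)=-r+\alpha$. Ekeland's principle gives $y\in B_X$ with $\|y-x\|\le\alpha/k<\varepsilon$ and
\begin{equation}\label{eq:ekeland}
p(z-y)\ge0\quad\text{for all }z\in B_X,\qquad\text{where }p(w)=k\|w\|-\operatorname{Re}x^*(w).
\end{equation}

\emph{Moving the functional.} Inequality \eqref{eq:ekeland} says that $y$ maximizes $\operatorname{Re}x^*$ on $B_X$ up to the error $k\|z-y\|$; we replace this error by a linear one. In the real space $X\times\mathbb R$ the set $A=\{(w,t):p(w)<t\}$ is open and convex, the set $D=(B_X-y)\times\{0\}$ is convex, and they are disjoint by \eqref{eq:ekeland}. Let $F$ and $\beta$ separate them. The origin lies in $D$ and is the limit of the points $(0,t)\in A$ as $t\downarrow0$, so $\beta=0$. Since $F(0,1)<0$, we may scale $F$ so that $F(w,t)=-\phi(w)-t$ with $\phi$ real-linear and continuous. From $F\ge0$ on $D$ we get $\phi(z)\le\phi(y)$ for $z\in B_X$, that is, $\phi(y)=\|\phi\|$. From $F<0$ on $A$ we get $-\phi(w)\le p(w)$, that is,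 $(\operatorname{Re}x^*-\phi)(w)\le k\|w\|$ for all $w$, so $\|\operatorname{Re}x^*-\phi\|\le k$. Let $\tilde y\in X^*$ satisfy $\operatorname{Re}\tilde y=\phi$. Then $\operatorname{Re}\tilde y(y)=\|\tilde y\|$ and $\|\tilde y-x^*\|\le k$.

\emph{Normalizing.} Since $k<r$, we have $\|\tilde y\|\ge r-k>0$. From $0<\|\tilde y\|=\operatorname{Re}\tilde y(y)\le|\tilde y(y)|\le\|\tilde y\|\,\|y\|$ and $\|y\|\le1$ we conclude that $\|y\|=1$ and $\tilde y(y)=\|\tilde y\|$. Thus $(y,y^*)\in\Pi(X)$ for $y^*=\tilde y/\|\tilde y\|$. Finally $\|y^*-\tilde y\|=|1-\|\tilde y\||\le(1-r)+|r-\|\tilde y\||\le(1-r)+k$, so \eqref{eq:k} gives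
\[
\|y^*-x^*\|\le\|y^*-\tilde y\|+\|\tilde y-x^*\|\le(1-r)+2k<\varepsilon.\qedhere
\]
\end{proof}

\section{Continuity points of the row norm}\label{sec:continuity}

Let $T\in\mathcal L(C_0(L),C_0(\Omega))$ have rows $\mu_s$, and let $N(s)=\|\mu_s\|$. A real function $H$ on $\Omega$ is \emph{lower semicontinuous} at $s_1$ if for every $q<H(s_1)$ we have $H>q$ on a neighborhood of $s_1$, and \emph{upper semicontinuous} at $s_1$ if $-H$ is lower semicontinuous there. Continuity at $s_1$ means both. A finite pointwise supremum of a family of continuous functions is lower semicontinuous at every point.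

\begin{lemma}\label{lem:baire}
The continuity points of $N$ are dense in $\Omega$.
\end{lemma}

\begin{proof}
The function $N(s)=\sup\{|Tf(s)|:f\in B_{C_0(L)}\}$ is lower semicontinuous, so $U_q=\{N>q\}$ is open for every $q$, and $\overline{U_q}\setminus U_q$ is closed and nowhere dense. If $N$ is not continuous at $s$, it is not upper semicontinuous at $s$. Then there is a rational $q>N(s)$ such that every neighborhood of $s$ meets $U_q$, and so $s\in\overline{U_q}\setminus U_q$. The discontinuity points are thus covered by countably many closed nowhere dense sets, and (F6) applies.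
\end{proof}

The next lemma upgrades continuity of the total mass to continuity of the mass seen by any weight. The reason is that the mass seen by a weight and the mass seen by the complementary weight are both lower semicontinuous, so at $s_1$ each can only be smaller than nearby, and their sum does not jump.

\begin{lemma}\label{lem:weights}
Let $s_1$ be a continuity point of $N$ and let $h\colon L\to[0,\infty)$ be bounded and continuous. Then $s\mapsto\int h\,d|\mu_s|$ is continuous at $s_1$.
\end{lemma}

\begin{proof}
For every bounded continuous $h\ge0$, (F2) and (F1) give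
\[
\int h\,d|\mu_s|=\|h\mu_s\|=\sup\{|\mu_s(\psi h)|:\psi\in C_c(L),\ |\psi|\le1\},
\]
and $\mu_s(\psi h)=T(\psi h)(s)$ is continuous in $s$ because $\psi h\in C_c(L)$. So $s\mapsto\int h\,d|\mu_s|$ is lower semicontinuous on $\Omega$. Let $m=\sup h$. The same applies to $m-h\ge0$, and therefore
\[
\int h\,d|\mu_s|=mN(s)-\int(m-h)\,d|\mu_s|
\]
is upper semicontinuous at $s_1$.
\end{proof}

The weights are not required to vanish at infinity. This is needed for $m-h$ in the proof, and for the weight $|g'-1|$ below.

\section{Changing the rows near a continuity point}\label{sec:mainstep}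

\begin{lemma}\label{lem:mainstep}
Let $T\in\mathcal L(C_0(L),C_0(\Omega))$ with $\|T\|=1$, let $s_1$ be a continuity point of $N$, let $(u,\nu)\in\Pi(C_0(L))$, and let $\theta\in(0,1)$. There is $T'\in\mathcal L(C_0(L),C_0(\Omega))$, lying in every operator ideal that contains $T$, with
\[
\|T'\|=1,\qquad\|T'u\|>1-\theta,\qquad\|T'-T\|<\|\nu-\mu_{s_1}\|+\theta .
\]
\end{lemma}

Example~\ref{ex:cancel} with $\theta\le c/3$ shows that the conclusion can fail at a discontinuity point of $N$, since then $2c-2\theta\ge c+\theta$.

\begin{proof}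
Fix $0<\tau<\theta/5$.

\emph{The recipe.} We describe $\nu$ in terms of $\mu_{s_1}$. By (F3), $\nu=g\mu_{s_1}+\sigma$ with $g\in L_1(|\mu_{s_1}|)$ and $\sigma$ singular to $|\mu_{s_1}|$. Then $\nu-\mu_{s_1}=(g-1)\mu_{s_1}+\sigma$, and (F2) gives
\begin{equation}\label{eq:split}
\int|g|\,d|\mu_{s_1}|+\|\sigma\|=\|\nu\|=1,\qquad\int|g-1|\,d|\mu_{s_1}|+\|\sigma\|=\|\nu-\mu_{s_1}\| .
\end{equation}
The part $g\mu_{s_1}$ is treated by multiplication, as in Example~\ref{ex:moving}. The part $\sigma$ cannot be obtained in this way and is simply added to all nearby rows. By the triangle inequality this costs at most $\|\sigma\|$ in each row, and by \eqref{eq:split} this is exactly what it costs at $s_1$.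

\emph{The new rows.} Multiplication by $g$ need not preserve $C_0(L)$, so we choose, by (F4), $g'\in C_c(L)$ with $\int|g-g'|\,d|\mu_{s_1}|<\tau$, and we put $\kappa_s=g'\mu_s+\sigma$ for $s\in\Omega$. By Lemma~\ref{lem:weights} there is an open set $W\ni s_1$ such that $\int h\,d|\mu_s|\le\int h\,d|\mu_{s_1}|+\tau$ for $s\in W$ and for both weights $h=|g'|$ and $h=|g'-1|$. Replacing $g'$ by $g$ in the integrals against $|\mu_{s_1}|$ costs at most another $\tau$. So \eqref{eq:split} yields, for all $s\in W$,
\begin{align}
\|\kappa_s\|&\le\int|g'|\,d|\mu_s|+\|\sigma\|\le1+2\tau,\label{eq:kappa1}\\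
\|\kappa_s-\mu_s\|&\le\int|g'-1|\,d|\mu_s|+\|\sigma\|\le\|\nu-\mu_{s_1}\|+2\tau.\label{eq:kappa2}
\end{align}

\emph{The operator.} Outside $W$ we have no control of $\kappa_s$, so we interpolate between $\mu_s$ and $\kappa_s$. Take $\varphi\in C_c(\Omega)$ as in (F5) for $s_1\in W$ and define
\[
Rf=(1-\varphi)\,Tf+\varphi\,T(g'f)+\sigma(f)\,\varphi,\qquad f\in C_0(L).
\]
Multiplication by a bounded continuous function is a bounded operator on $C_0(L)$ or $C_0(\Omega)$. Hence the first two terms are compositions of $T$ with bounded operators, and the third has rank at most one. So $R\in\mathcal L(C_0(L),C_0(\Omega))$, and $R$ lies in every operator ideal containing $T$. The row of $R$ at $s$ is $(1-\varphi(s))\mu_s+\varphi(s)\kappa_s$, and the row of $R-T$ is $\varphi(s)(\kappa_s-\mu_s)$. Since $\|\mu_s\|\le1$ for all $s$ and $\varphi=0$ off $W$, \eqref{eq:rownorm}, \eqref{eq:kappa1} and \eqref{eq:kappa2} give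
\[
\|R\|\le1+2\tau,\qquad\|R-T\|\le\|\nu-\mu_{s_1}\|+2\tau .
\]
The row of $R$ at $s_1$ is $\kappa_{s_1}=\nu+(g'-g)\mu_{s_1}$, and $\nu(u)=1=\|u\|$, so $|Ru(s_1)-1|\le\int|g'-g|\,d|\mu_{s_1}|<\tau$. Therefore $\|R\|\ge\|Ru\|>1-\tau>0$.

\emph{Normalizing.} Put $T'=R/\|R\|$. Then $\|T'-R\|=|1-\|R\||\le2\tau$, so $\|T'-T\|\le\|\nu-\mu_{s_1}\|+4\tau$. Also $\|T'u\|\ge\frac{1-\tau}{1+2\tau}\ge1-3\tau$, because $(1-3\tau)(1+2\tau)=1-\tau-6\tau^2$. Since $4\tau<\theta$, the lemma follows.
\end{proof}

Local compactness of $\Omega$ has entered through (F5) and (F6). The structure of the domain $C_0(L)$ has entered through multiplication by $g'$ and through the additivity \eqref{eq:split} of the total variation norm.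

\section{Iteration: proofs of Theorems~\ref{thm:transfer} and~\ref{thm:main}}\label{sec:iteration}

Combining property $P$ with Lemma~\ref{lem:mainstep} gives one step of improvement.

\begin{lemma}\label{lem:onestep}
Let $0<\eta\le1$ and $a,b>0$, and suppose that $C_0(L)$ has $P(\eta,a,b)$. Let $T\in\mathcal L(C_0(L),C_0(\Omega))$ and $x\in C_0(L)$ satisfy $\|T\|=\|x\|=1$ and $\|Tx\|>1-\eta$. Then there are $u\in S_{C_0(L)}$ with $\|u-x\|<a$ and a number $b'<b$ such that for every $\theta\in(0,1)$ there is $T'\in\mathcal L(C_0(L),C_0(\Omega))$, lying in every operator ideal that contains $T$, with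
\begin{equation}\label{eq:onestep}
\|T'\|=1,\qquad\|T'u\|>1-\theta,\qquad\|T'-T\|<b'+\theta .
\end{equation}
\end{lemma}

\begin{proof}
Choose $s_0\in\Omega$ with $|Tx(s_0)|>1-\eta$ and a scalar $\omega$ with $|\omega|=1$ and $\omega Tx(s_0)=|Tx(s_0)|$. If $u$, $b'$ and operators $T''$ satisfy the conclusion for $\omega T$, then $u$, $b'$ and $T'=\overline\omega T''$ satisfy it for $T$. So we may assume that $\omega=1$. The set $\{s:\operatorname{Re}Tx(s)>1-\eta\}$ is open and contains $s_0$, so by Lemma~\ref{lem:baire} it contains a continuity point $s_1$ of $N$. Now $\|\mu_{s_1}\|\le1$ and $\operatorname{Re}\mu_{s_1}(x)>1-\eta$, and $P(\eta,a,b)$ gives $(u,\nu)\in\Pi(C_0(L))$ with $\|u-x\|<a$ and $b':=\|\nu-\mu_{s_1}\|<b$. Lemma~\ref{lem:mainstep} gives $T'$ for each $\theta$.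
\end{proof}

The restriction $\eta\le1$ only excludes the range in which the hypothesis $\|Tx\|>1-\eta$ is void. The order of the quantifiers, in contrast, is what makes the transfer lossless. The function $u$ and the number $b'$ are fixed before $\theta$, so the margins $a-\|u-x\|$ and $b-b'$ are known when $\theta$ is chosen, and $\theta$ can be made so small that all later corrections fit into these margins. The later corrections use Lemma~\ref{lem:functional}, since the hypothesis $P(\eta,a,b)$ concerns one fixed scale only.

\begin{proof}[Proof of Theorem~\ref{thm:transfer}]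
Apply Lemma~\ref{lem:onestep} to $(T,x_0)$ to obtain $u_1\in S_{C_0(L)}$ with $a':=\|u_1-x_0\|<a$ and a number $b'<b$. Put
\[
\gamma=\min\{1,\ a-a',\ b-b'\}>0,\qquad\varepsilon_n=\gamma2^{-n-1}\quad(n\ge2),
\]
so that $\sum_{n\ge2}\varepsilon_n=\gamma/4$. Let $T_1$ be the operator $T'$ of \eqref{eq:onestep} for $\theta=\min\{\gamma/2,\varepsilon_2^2/2\}$. Then
\[
\|T_1\|=1,\qquad\|T_1-T\|<b'+\gamma/2,\qquad\|T_1u_1\|>1-\varepsilon_2^2/2 .
\]

Suppose that $n\ge1$ and that $T_n,u_n$ have norm one and $\|T_nu_n\|>1-\varepsilon_{n+1}^2/2$. By Lemma~\ref{lem:functional}, $C_0(L)$ has $P(\varepsilon_{n+1}^2/2,\varepsilon_{n+1},\varepsilon_{n+1})$. Lemma~\ref{lem:onestep} for $(T_n,u_n)$ gives $u_{n+1}\in S_{C_0(L)}$ and a number $b_n'<\varepsilon_{n+1}$. Taking $\theta=\min\{\varepsilon_{n+1}-b_n',\ \varepsilon_{n+2}^2/2\}\in(0,1)$ in \eqref{eq:onestep}, we obtain $T_{n+1}$ of norm one with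
\[
\|u_{n+1}-u_n\|<\varepsilon_{n+1},\qquad\|T_{n+1}-T_n\|<\varepsilon_{n+1},\qquad\|T_{n+1}u_{n+1}\|>1-\varepsilon_{n+2}^2/2 .
\]

Both sequences are Cauchy; let $T_n\to S$ and $u_n\to u_0$ in norm. Then $\|S\|=\|u_0\|=1$. Since $\|T_nu_n-Su_0\|\le\|T_n-S\|+\|u_n-u_0\|\to0$ and $1\ge\|T_nu_n\|>1-\varepsilon_{n+1}^2/2$, we have $\|Su_0\|=1$. Summing the increments,
\[
\|u_0-x_0\|\le a'+\gamma/4<a,\qquad\|S-T\|\le b'+\gamma/2+\gamma/4<b .
\]
By induction every $T_n$ lies in every operator ideal containing $T$, and the limit $S$ lies in those that are norm-closed. This is the only place where closedness is used.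
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $0<\varepsilon\le\sqrt2$. By Lemma~\ref{lem:functional}, $C_0(L)$ has $P(\varepsilon^2/2,\varepsilon,\varepsilon)$, and Theorem~\ref{thm:transfer} with $\eta=\varepsilon^2/2\le1$ and $a=b=\varepsilon$ gives the first two assertions. Thus $\varepsilon^2/2$ is admissible for $\varepsilon\le\sqrt2$. If $\varepsilon>\sqrt2$, then $1$ is admissible for $\sqrt2$ and hence for $\varepsilon$. Taking $L=K_1$ and $\Omega=K_2$ gives the last assertion.
\end{proof}

\section{Optimality of the constant}\label{sec:sharp}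

We place the two-dimensional example of the introduction at two points $p,q$ of $L$ and turn the functional into an operator of rank one. Two things remain to be excluded: that moving both the point and the operator by less than $\varepsilon$ suffices, and that the extra room in $\Omega$ helps.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Theorem~\ref{thm:main}, $\varepsilon^2/2$ is admissible. We show that no larger number is. Let $p\ne q$ in $L$. By (F5) there are $f_p,f_q\in C_c(L)$ with values in $[0,1]$, disjoint supports, and $f_p(p)=f_q(q)=1$. Put $f_0=f_p+(1-\varepsilon)f_q$. Since $0<\varepsilon\le1$, we have $0\le f_0\le1$, and $f_0(p)=1$, $f_0(q)=1-\varepsilon$. Let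
\[
\mu=\bigl(1-\tfrac\varepsilon2\bigr)\delta_p+\tfrac\varepsilon2\,\delta_q,\qquad h\in S_{C_0(\Omega)},\qquad Tf=\mu(f)\,h .
\]
Then $\|T\|=\|\mu\|=1$ and $\|Tf_0\|=1-\frac\varepsilon2+\frac\varepsilon2(1-\varepsilon)=1-\varepsilon^2/2$.

Suppose that $\|S\|=\|u_0\|=\|Su_0\|=1$ and $\|u_0-f_0\|<\varepsilon$. We show that $\|S-T\|\ge\varepsilon$. The function $Su_0$ vanishes at infinity, so $|Su_0(s)|=1$ for some $s\in\Omega$. Let $\rho$ be the row of $S$ at $s$. From
\[
1=|\rho(u_0)|\le\int|u_0|\,d|\rho|\le\|\rho\|\le1
\]
we get $\|\rho\|=1$ and $\int(1-|u_0|)\,d|\rho|=0$, so $|\rho|$ vanishes on $\{|u_0|<1\}$. Since $|u_0(q)|<(1-\varepsilon)+\varepsilon=1$, it follows that $\rho(\{q\})=0$, and $|\rho|(L\setminus\{q\})=1$. The row of $T$ at $s$ is $h(s)\mu$. Measuring $\rho-h(s)\mu$ separately on $\{q\}$ and on $L\setminus\{q\}$, we obtain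
\[
\|S-T\|\ge\|\rho-h(s)\mu\|\ge|h(s)|\tfrac\varepsilon2+\Bigl(1-|h(s)|\bigl(1-\tfrac\varepsilon2\bigr)\Bigr)=1-|h(s)|(1-\varepsilon)\ge\varepsilon,
\]
where the last step uses $|h(s)|\le1$ and, again, $1-\varepsilon\ge0$.

Now let $\eta>\varepsilon^2/2$. Then $\|Tf_0\|>1-\eta$, but no pair $(S,u_0)$ as in Definition~\ref{def:bpb} exists for $(T,f_0)$. So $\eta$ is not admissible.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
doi:10.1007/978-3-031-02104-6,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-031-02104-6.pdf}.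

\end{thebibliography}
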